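# The partition series and towers of linear differential equations

## 1. Taylor series built from a ring homomorphism

We begin with a small construction. Let $R$ be a commutative $\mathbb C$-algebra, finitely generated as an algebra, with a $\mathbb C$-linear derivation $\delta:R\to R$ (so $\delta(hk)=h\,\delta k+k\,\delta h$). Let $\alpha:R\to\mathbb C$ be a homomorphism of $\mathbb C$-algebras, and let $t_0\in\mathbb C$. Define
$$\Phi(h)=\sum_{k\ge 0}\frac{\alpha(\delta^k h)}{k!}\,(t-t_0)^k\in\mathbb C[[t-t_0]]\qquad (h\in R). \tag{1}$$
If the elements of $R$ were functions and $\alpha$ were evaluation at $t_0$, this would be the ordinary Taylor expansion. The point is that $\alpha$ need not be an evaluation of functions: any homomorphism will do.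

**Proposition 1.** The map $\Phi$ is a homomorphism of $\mathbb C$-algebras, and $\Phi(\delta h)=\frac{d}{dt}\Phi(h)$ for all $h\in R$. If $x\in R$ satisfies $\delta x=1$ and $\alpha(x)=t_0$, then $\Phi(x)=t$. For every $h\in R$ the series $\Phi(h)$ has a positive radius of convergence.

**Proof.** Linearity is clear, and $\Phi(1)=1$ because $\delta 1=0$. By Leibniz' rule,
$$\frac{\alpha(\delta^k(hj))}{k!}=\sum_{i=0}^k\frac{\alpha(\delta^i h)}{i!}\cdot\frac{\alpha(\delta^{k-i}j)}{(k-i)!},$$
which says $\Phi(hj)=\Phi(h)\Phi(j)$. Differentiating (1) term by term gives $\sum_{k\ge1}\frac{\alpha(\delta^{k}h)}{(k-1)!}(t-t_0)^{k-1}=\Phi(\delta h)$. If $\delta x=1$ and $\alpha(x)=t_0$, then $\delta^kx=0$ for $k\ge2$, so $\Phi(x)=t_0+(t-t_0)=t$.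

For convergence, write $R=\mathbb C[y_1,\dots,y_N]$. Since $\delta y_i\in R$, there are polynomials $P_i$ over $\mathbb C$ with $\delta y_i=P_i(y_1,\dots,y_N)$. Apply $\Phi$: the formal series $Y_i=\Phi(y_i)$ satisfy
$$Y_i'=P_i(Y_1,\dots,Y_N),\qquad Y_i(t_0)=\alpha(y_i).$$
This system has exactly one formal solution, because comparing coefficients of $(t-t_0)^k$ expresses the coefficients of index $k+1$ through those of index at most $k$. By Cauchy's theorem it also has a convergent solution. By uniqueness the two are equal, so the $\Phi(y_i)$ converge, and then so does every $\Phi(h)$, being a polynomial in them. $\square$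

Here is the kind of situation in which (1) does something useful. Consider the factorial series $S(x)=\sum_{n\ge0}n!\,x^n$, which has radius of convergence $0$. It satisfies
$$x^2S'+(x-1)S+1=0, \tag{2}$$
since the constant term of the left side is $-1+1=0$ and, for $n\ge1$, the coefficient of $x^n$ is $(n-1)(n-1)!+(n-1)!-n!=0$. Let $g=e^x$ and
$$R=\mathbb C[x,x^{-1},g,S]\subset\mathbb C((x)).$$
By (2), $\delta S=x^{-2}\big((1-x)S-1\big)\in R$, so $R$ is stable under $\delta=d/dx$. A formal power series that is algebraic over the field of convergent Laurent series is itself convergent (a classical consequence of Puiseux' theorem). Hence $S$ is transcendental over that field, and $R$ is a polynomial ring in $S$ over $\mathbb C[x,x^{-1},g]$. So for every $t_0\neq0$ and every $c\in\mathbb C$ there is a homomorphism $\alpha$ with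
$$\alpha(x)=t_0,\qquad \alpha(g)=e^{t_0},\qquad \alpha(S)=c .$$
The construction gives $\Phi(x)=t$ and $\Phi(g)=e^t$, expanded at $t_0$. And $\Phi(S)$ is the solution of $t^2Y'=(1-t)Y-1$ with $Y(t_0)=c$, an honest convergent germ. The convergent series $g$ was left alone; the divergent series $S$ was exchanged for a convergent one; and every algebraic differential identity between them survived. For instance $g''+Sg'-(1+S)g=0$, because $e^x(1+S-1-S)=0$. Applying $\Phi$ we get an equation for the same function $e^t$, now with convergent coefficients.

That is what the construction is for. We shall meet a convergent power series known only to satisfy linear differential equations whose coefficients may diverge, and we want to continue it analytically. The map $\Phi$ turns the equations into convergent ones at a nearby point while keeping the series itself fixed.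

## 2. $D^n$-finite series, the partition series, and four statements

**Definition.** A series $f\in\mathbb C[[x]]$ is *D-finite*, or *$D^1$-finite*, if
$$a_rf^{(r)}+\dots+a_1f'+a_0f=0$$
for some $a_0,\dots,a_r\in\mathbb C[x]$, not all zero. For $n\ge2$ it is *$D^n$-finite* if it satisfies such an equation with $D^{n-1}$-finite coefficients $a_i\in\mathbb C[[x]]$, not all zero. It is *$D^\infty$-finite* if it is $D^n$-finite for some $n\ge1$. The word *DD-finite* means $D^2$-finite.

Three examples are worth checking.

- Every rational power series $P/Q$ is D-finite. If $P\ne0$, use $PQ\,y'-(P'Q-PQ')\,y=0$; the zero series satisfies $y'=0$.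
- The series $S=\sum n!x^n$ is D-finite: differentiating (2) gives $x^2S''+(3x-1)S'+S=0$. So a D-finite series may diverge everywhere except at $0$.
- The function $y=\tan x$ has $y'=1/\cos^2x$, hence $\cos x\;y''-2\sin x\;y'=0$, and it is DD-finite. It is not D-finite: a convergent D-finite series can be continued along every path from a point near $0$ that avoids the finitely many zeros of $a_r$, whereas $\tan$ has infinitely many poles.

Let $p_n$ be the number of partitions of $n$ and
$$f(x)=\sum_{n\ge0}p_nx^n=\prod_{n\ge1}\frac1{1-x^n}=1+x+2x^2+3x^3+5x^4+7x^5+11x^6+\cdots .$$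
This $f$ is differentially algebraic: it satisfies some nontrivial polynomial equation $P(x,f,f',\dots,f^{(k)})=0$ (we shall see why in Section 7). The problem, taken from "On the exponential generating function of labelled trees" (doi:10.5802/crmath.108), asks whether it is true that $f$ is *not* $D^\infty$-finite. In other words: can $f$ be reached by finitely many layers of linear equations, each layer supplying the coefficients of the next? The answer is that it cannot.

Write $\mathbb D=\{|x|<1\}$ and $L_\theta(t_0)=\{t_0+\sigma e^{i\theta}:\sigma\ge0\}$. We shall prove the following.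

**Theorem A.** Let $g\in\mathbb C[[x]]$ be $D^\infty$-finite with radius of convergence at least $\rho>0$. (The coefficients in the equations witnessing $D^\infty$-finiteness may be divergent series.) Then there is a holomorphic $u\not\equiv0$ on $|x|<\rho$ such that, for every $t_0$ with $|t_0|<\rho$ and $u(t_0)\neq0$, the germ of $g$ at $t_0$ continues analytically along the whole ray $L_\theta(t_0)$ for all but countably many $\theta\in[0,2\pi)$.

**Main Theorem.** The series $f=\sum p_nx^n$ is not $D^\infty$-finite.

**Theorem B.** A series in $\mathbb Z[[x]]$ converging on $\mathbb D$ is $D^\infty$-finite if and only if it is rational.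

**Theorem C.** Let $K=\mathbb C(x)\langle f\rangle\subset\mathbb C((x))$ be the differential field generated by $f$. A series $g\in K\cap\mathbb C[[x]]$ is $D^\infty$-finite if and only if $g\in\mathbb C(x)$.

## 3. Equations of low level, and where divergent coefficients stop the argument

Suppose first that $f$ were D-finite, with $a_r\ne0$ and $r\ge1$. Choose $t_0\in\mathbb D$ with $a_r(t_0)\ne0$. All but finitely many rays from $t_0$ miss the zeros of $a_r$, and along such a ray $f$ continues, as a solution of a linear equation without singularities there. In particular $f$ continues across a point of the unit circle. Section 4 will show that this is impossible for $f$. So $f$ is not D-finite.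

Next suppose that $f$ is DD-finite *with convergent coefficients* $a_0,\dots,a_r$. Pick $t_0$ near $0$ at which $a_r$ and the leading polynomials of the equations of the $a_i$ do not vanish. Along all but finitely many rays, the $a_i$ continue. The continued function $a_r$ may have zeros, infinitely many of them, but only countably many. Remove their directions too; then $f$ continues along each remaining ray, and we have the same contradiction. By induction this handles any tower of equations all of whose coefficients converge.

The argument breaks at the words "$a_r(t_0)\ne0$". If the $a_i$ have radius of convergence $0$, there is no number $a_r(t_0)$ for any $t_0\neq0$, and there is no function to continue. The problem is already present for equations of order one and level two: an equation $a_1f'+a_0f=0$ says that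
$$\frac{f'}f=1+3x+4x^2+7x^3+\cdots$$
is the quotient $-a_0/a_1$ of two D-finite series. A quotient of divergent series can converge, as $(S\,e^x)/S$ does. The equation $g''+Sg'-(1+S)g=0$ for $g=e^x$ shows that a convergent series can satisfy an equation with divergent coefficients that are not all multiples of a single series by convergent ones: their ratios $S$ and $-(1+S)$ to the leading coefficient $1$ diverge. For a general $g$ we have no reason to expect a better equation to be at hand. What is at hand is the construction of Section 1. It will replace all coefficients of the tower by convergent germs at some $t_0$, provided that we can find a homomorphism $\alpha$ that restricts to the true evaluation at $t_0$ on $g$ *and on all its derivatives*.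

## 4. The partition series near the roots of unity

This section supplies the obstruction to continuing $f$.

**Proposition 2.** The function $f$ is holomorphic on $\mathbb D$, and for every root of unity $\zeta$ we have $|f(r\zeta)|\to\infty$ as $r\to1^-$.

**Proof.** For $|x|=r<1$ we have $-\log(1-x^n)=\sum_{k\ge1}x^{nk}/k$, and the double series $\sum_{n,k}r^{nk}/k=\sum_k\frac1k\frac{r^k}{1-r^k}\le\frac1{1-r}\sum_k\frac{r^k}k$ converges, uniformly for $r$ in compact subsets of $[0,1)$. So the product converges to a holomorphic function without zeros, and we may sum over $n$ first: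
$$\log f(x)=\sum_{k\ge1}\frac1k\,\frac{x^k}{1-x^k}. \tag{3}$$

Let $\zeta$ be a primitive $m$-th root of unity and $x=r\zeta$. We separate the terms with $m\mid k$ from the others.

If $m\mid k$, then $\zeta^k=1$ and the term is $\frac{r^k}{k(1-r^k)}>0$. For $k=m$, the inequality $1-r^m\le m(1-r)$ gives
$$\frac{r^m}{m(1-r^m)}\ge\frac{r^m}{m^2(1-r)} .$$

If $m\nmid k$, then $\omega=\zeta^k$ satisfies $\omega^m=1$, $\omega\neq1$. Let $c>0$ be the least distance from $1$ to the finitely many rays $\mathbb R_{\ge0}\,\omega$ of this kind; it is positive because none of these closed rays contains $1$. Then $|1-r^k\zeta^k|\ge c$, so these terms contribute in modulus at most $c^{-1}\sum_kr^k/k=c^{-1}\log\frac1{1-r}$. (For $m=1$ there are no such terms, and we drop this contribution.)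

Taking real parts in (3),
$$\log|f(r\zeta)|\ge\frac{r^m}{m^2(1-r)}-\frac1c\log\frac1{1-r}\longrightarrow+\infty\qquad(r\to1^-).\qquad\square$$

For $\zeta=-1$, say, the only ray is the negative real axis and $c=1$; the bound reads $\log|f(-r)|\ge\frac{r^2}{4(1-r)}-\log\frac1{1-r}$.

In particular $f$ is not rational: a rational function has only finitely many poles, so it is bounded near some root of unity.

## 5. Continuation along rays: proof of Theorem A

Two tools are needed. The first is algebraic, and is quoted from Atiyah–Macdonald, *Introduction to Commutative Algebra*, Prop. 5.23, in the case of homomorphisms to $\mathbb C$.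

**Proposition 3.** Let $A\subset R$ be integral domains, $R$ finitely generated as an $A$-algebra, and $0\neq v\in R$. Then there is $0\ne u\in A$ such that every ring homomorphism $\alpha_0:A\to\mathbb C$ with $\alpha_0(u)\neq0$ extends to a ring homomorphism $\alpha:R\to\mathbb C$ with $\alpha(v)\ne0$.

We need only $v=1$, but the proof is an induction that needs general $v$. It is short, so here it is. By induction on the number of generators we may assume $R=A[y]$. If $y$ is transcendental over $\operatorname{Frac}A$, write $v=b_0y^d+\dots+b_d$ with $b_i\in A$, $b_0\ne0$, and put $u=b_0$. If $\alpha_0(u)\neq0$, the polynomial $\sum\alpha_0(b_i)T^{d-i}$ is nonzero; choose $c\in\mathbb C$ where it does not vanish and send $y$ to $c$. If $y$ is algebraic over $\operatorname{Frac} A$, then so is $v^{-1}$; let $b,b'\in A\setminus\{0\}$ be the leading coefficients of polynomials over $A$ killing $y$ and $v^{-1}$, and put $u=bb'$. If $\alpha_0(u)\neq0$, then $\alpha_0$ extends to $A'=A[u^{-1}]$, and $B=A'[y,v^{-1}]$ is integral over $A'$. Let $\mathfrak q$ be the kernel of $A'\to\mathbb C$. By lying-over there is a prime $\mathfrak p$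 of $B$ with $\mathfrak p\cap A'=\mathfrak q$; the field of fractions of $B/\mathfrak p$ is algebraic over that of $A'/\mathfrak q$, which embeds in the algebraically closed field $\mathbb C$, so $B/\mathfrak p$ embeds compatibly. The resulting $B\to\mathbb C$ sends the unit $v$ to a nonzero number; restrict it to $R$.

Two remarks. For $A=\mathbb C[x]\subset R=\mathbb C[x,x^{-1}]$ one must take $u$ divisible by $x$: evaluation at $0$ does not extend. And $A$ is *not* required to be finitely generated over $\mathbb C$; only $R$ over $A$. This will matter.

The second tool concerns continuation along segments. We say that a germ $\varphi$ at $t_0$ *continues along* $[t_0,z]$ if there are a convex open set $U\supset[t_0,z]$ and a holomorphic function on $U$ with germ $\varphi$ at $t_0$. This agrees with continuation by a chain of discs centered on the segment: if two such discs meet, some point of the segment between their centers lies in both, near it both functions are the continuation of $\varphi$, so they agree on the convex intersection; finitely many discs cover the segment, and their union contains a small $\epsilon$-neighborhood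 of it, which is convex. A germ continues along a ray if it continues along every segment $[t_0,z]$ in the ray.

**Lemma 4.** Let $\mathrm{St}(\varphi)$, the Mittag-Leffler star of $\varphi$, be the set of $z$ such that $\varphi$ continues along $[t_0,z]$. It is open and star-shaped about $t_0$, and $\varphi$ extends to a holomorphic function on it.

**Proof.** For $z\in \mathrm{St}(\varphi)$ let $U_z$ and $\varphi_z$ be as in the definition. If $z'\in U_z$, then $[t_0,z']\subset U_z$ by convexity, so $z'\in\mathrm{St}(\varphi)$. Hence $\mathrm{St}(\varphi)$ is the union of the $U_z$; it is open and star-shaped. On $U_z\cap U_{z'}$, a convex set containing $t_0$, the functions $\varphi_z$ and $\varphi_{z'}$ agree by the identity theorem. So they glue. $\square$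

Now let $g$ be $D^n$-finite with radius of convergence at least $\rho>0$.

**Step 1: put the whole tower in one finitely generated differential ring.** We claim that there are finite sets $F_n=\{g\},F_{n-1},\dots,F_1\subset\mathbb C[[x]]$ and $F_0\subset\mathbb C[x]$ such that for every $m\ge1$ and every $h\in F_m$ there is an equation
$$a_rh^{(r)}+\dots+a_0h=0,\qquad a_i\in F_{m-1},\quad r\ge1,\quad \ell_{m,h}:=a_r\neq0, \tag{4}$$
where $r$ and the $a_i$ depend on $m$ and $h$. Indeed, go down from $m=n$: for each $h\in F_m$, which is $D^m$-finite, choose an equation as in the definition and drop zero leading coefficients. If only $a_0h=0$ with $a_0\ne0$ remains, then $h=0$ and we use $a_0h'+0\cdot h=0$ instead (the zero series is polynomial, and $D^{k}$-finite for every $k$). Let $F_{m-1}$ be the finite set of all coefficients used.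

Let $R\subset\mathbb C((x))$ be the $\mathbb C$-algebra generated by $x$ and, for all $1\le m\le n$ and all $h\in F_m$, by
$$h,\ h',\ \dots,\ h^{(r-1)},\ 1/\ell_{m,h}.$$
It is finitely generated, it is a domain because it lies in a field, and it contains all the $F_m$.

It is stable under $\delta=d/dx$. It suffices to check generators. The derivatives of $x,h,\dots,h^{(r-2)}$ are $1$ or generators. By (4), $\delta h^{(r-1)}=-\ell_{m,h}^{-1}\sum_{j<r}a_jh^{(j)}\in R$. In particular $\delta h\in R$ for every $h\in F_m$ with $m\ge1$, including the case $r=1$. Finally $\delta(1/\ell)=-\ell^{-2}\,\delta\ell$, where $\ell=\ell_{m,h}\in F_{m-1}$ is a polynomial if $m=1$, and otherwise belongs to $F_{m-1}$ with $m-1\ge1$; in both cases $\delta\ell\in R$.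

**Step 2: extend the evaluation of $g$ and its derivatives to $R$.** Let
$$A=\mathbb C[x,g,g',g'',\dots].$$
Since $R$ contains $x$ and $g$ and is stable under $\delta$, we have $A\subset R$. The elements of $A$ are power series converging on $|x|<\rho$. The ring $R$ is finitely generated over $\mathbb C$, hence over $A$. Let $u\in A$, $u\neq0$, be as in Proposition 3 with $v=1$. As a holomorphic function on $|x|<\rho$, $u\not\equiv0$. This is the $u$ of Theorem A.

Fix $t_0$ with $|t_0|<\rho$ and $u(t_0)\neq0$. Evaluation $\alpha_0(h)=h(t_0)$ is a homomorphism $A\to\mathbb C$ with $\alpha_0(u)\ne0$. Let $\alpha:R\to\mathbb C$ extend it. It is $\mathbb C$-linear because $\mathbb C\subset A$ and $\alpha_0$ is the identity on $\mathbb C$.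

**Step 3: realize the tower by convergent germs at $t_0$.** Apply the construction (1) to $R$, $\delta$, $\alpha$, $t_0$. By Proposition 1, $\Phi$ is a homomorphism into convergent series at $t_0$, it carries $\delta$ to $d/dt$, and $\Phi(x)=t$. Since $\delta^kg\in A$ for all $k$, we have $\alpha(\delta^kg)=g^{(k)}(t_0)$ for all $k$, so
$$\Phi(g)=\sum_{k\ge0}\frac{g^{(k)}(t_0)}{k!}(t-t_0)^k\quad\text{is the Taylor series of $g$ at $t_0$.} \tag{5}$$
This is why $\alpha$ had to be prescribed on all derivatives of $g$ at once, and why it is important that Proposition 3 tolerates an infinitely generated $A$.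

Apply $\Phi$ to (4). For every $m\ge1$ and $h\in F_m$,
$$\Phi(a_r)\,\Phi(h)^{(r)}+\dots+\Phi(a_0)\,\Phi(h)=0. \tag{6}$$
The leading coefficient does not vanish at $t_0$: $\ell_{m,h}$ is a unit of $R$, so $\Phi(\ell_{m,h})(t_0)=\alpha(\ell_{m,h})\neq0$.

**Step 4: continue along rays, level by level.** We claim: for each $0\le m\le n$ there is a countable set $\Theta_m\subset[0,2\pi)$ such that for $\theta\notin\Theta_m$ all germs $\Phi(h)$, $h\in F_m$, continue along $L_\theta(t_0)$.

For $m=0$, each $h\in F_0$ is a polynomial in $x$, so $\Phi(h)$ is the same polynomial in $t$, and $\Theta_0=\emptyset$ works.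

Let $m\ge1$. For $h\in F_m$ with its equation (4), let $\Omega_h$ be the intersection of the stars of $\Phi(a_0),\dots,\Phi(a_r)$. By Lemma 4 it is open and star-shaped about $t_0$, hence connected, and the $\Phi(a_i)$ extend to holomorphic functions on $\Omega_h$. The function $\Phi(\ell_{m,h})=\Phi(a_r)$ is nonzero at $t_0$, so its zeros in the domain $\Omega_h$ form a discrete, hence countable, set that does not contain $t_0$. Let $\Theta_m$ be the union of $\Theta_{m-1}$ and of the directions $\arg(z-t_0)\in[0,2\pi)$ of these zeros $z$, over all $h$ in the finite set $F_m$. It is countable.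

Let $\theta\notin\Theta_m$ and $h\in F_m$. Since $\theta\notin\Theta_{m-1}$, all $\Phi(a_i)$ continue along $L_\theta(t_0)$, that is, $L_\theta(t_0)\subset\Omega_h$; and $\Phi(\ell_{m,h})$ has no zero on the ray. Let $[t_0,z]\subset L_\theta(t_0)$. The segment is compact, and the points of $\Omega_h$ where $\Phi(\ell_{m,h})\neq0$ form an open set containing it, so some $\epsilon$-neighborhood $U$ of the segment lies in that set. An $\epsilon$-neighborhood of a segment is convex. On $U$, equation (6) divided by its leading coefficient is a linear differential equation with holomorphic coefficients, and $U$ is simply connected, so the local solution $\Phi(h)$ at $t_0$ extends to a holomorphic solution on $U$. Thus $\Phi(h)$ continues along $[t_0,z]$. This proves the claim.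

For $m=n$ we have $F_n=\{g\}$, and by (5) the germ $\Phi(g)$ is the germ of $g$ at $t_0$. This is Theorem A. $\blacksquare$

**Remark.** "Countably many" cannot be replaced by "finitely many". The function $y=1/\cos x$ satisfies $\cos x\;y'-\sin x\;y=0$, so it is $D^2$-finite. For non-real $t_0$, the poles $\frac\pi2+k\pi$ lie on the real line, in infinitely many distinct directions from $t_0$. A ray from $t_0$ through such a pole meets the real line only there, and the continuation agrees with $1/\cos$ up to the pole, where it is unbounded. So each of these directions is exceptional.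

## 6. Crossing the unit circle: the Main Theorem and Theorem B

Both proofs use the following consequence of Theorem A.

**Lemma 5.** Let $g$ be a $D^\infty$-finite power series that converges near $0$ and whose sum extends to a meromorphic function $g$ on $\mathbb D$. Then there are a point $t_1$ with $|t_1|=1$, an open disc $B$ centered at $t_1$, and a bounded holomorphic function $\hat g$ on $B$ that agrees with $g$ on $B\cap\mathbb D$.

**Proof.** Let $0<\rho\le1$ be such that the series converges on $|x|<\rho$. By Theorem A there are $t_0$ with $|t_0|<\rho$, $u(t_0)\ne0$, and a direction $\theta$ such that the germ of $g$ at $t_0$ continues along $L_\theta(t_0)$. Since $|t_0|<1$, the ray meets the unit circle in exactly one point $t_1$, and $[t_0,t_1)\subset\mathbb D$. By definition of continuation there are a convex open $U\supset[t_0,t_1]$ and a holomorphic $G$ on $U$ with the germ of $g$ at $t_0$. The set $U\cap\mathbb D$ is convex and contains $t_0$, so $G=g$ there by the identity theorem. Take for $B$ a disc about $t_1$ whose closure lies in $U$, and $\hat g=G|_B$. $\square$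

**Proof of the Main Theorem.** Suppose $f$ is $D^\infty$-finite. It is holomorphic on $\mathbb D$, so Lemma 5 gives $B$ and $\hat f$. The roots of unity are dense in the circle, so $B$ contains a root of unity $\zeta$. For $r<1$ close to $1$, $r\zeta\in B\cap\mathbb D$, so $f(r\zeta)=\hat f(r\zeta)$ stays bounded as $r\to1^-$. This contradicts Proposition 2. $\blacksquare$

**Proof of Theorem B.** A rational power series is D-finite (Section 2). Conversely, the Pólya–Carlson theorem (F. Carlson, *Math. Z.* 9 (1921)) says that a series in $\mathbb Z[[x]]$ converging on $\mathbb D$ is either rational or has the unit circle as natural boundary, which means that it does not extend holomorphically to a neighborhood of any point of the circle. If such a series is $D^\infty$-finite, Lemma 5 extends it holomorphically to a neighborhood of some $t_1$ with $|t_1|=1$. So it is rational. $\blacksquare$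

For example, $\sum_n x^{2^n}$ is not $D^\infty$-finite. It is not rational: the coefficients of a rational series eventually satisfy a linear recurrence of some fixed order $r$ expressing each coefficient by the $r$ preceding ones, so $r$ consecutive zeros far enough out force all later coefficients to vanish, while here there are arbitrarily long gaps followed by a coefficient $1$. The hypothesis on convergence is needed: $\sum\binom{2n}nx^n=(1-4x)^{-1/2}$ has integer coefficients and satisfies $(1-4x)y'=2y$, but is not rational; its radius of convergence is $1/4$.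

## 7. The differential field of $f$ in terms of $\eta$, $E_2$, $E_4$, $E_6$

We turn to Theorem C. One would like to repeat Section 6 for an arbitrary $g\in K$, but Proposition 2 has no direct analog: $g$ is a quotient of two polynomial expressions in $x,f,f',\dots$, and we have no control of the radial growth of such a quotient at roots of unity. Already $1/f$ tends to $0$ there. Instead of growth we shall use modular transformations. Let us fix notation and recall the classical facts.

Write $e(z)=e^{2\pi iz}$ and $x=e(\tau)$ with $\tau\in\mathbb H=\{\operatorname{Im}\tau>0\}$. Put $\eta(\tau)=e(\tau/24)\prod_{n\ge1}(1-x^n)$, and, with $\sigma_k(n)=\sum_{d\mid n}d^k$,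
$$E_2=1-24\sum_{n\ge1}\sigma_1(n)x^n,\quad E_4=1+240\sum_{n\ge1}\sigma_3(n)x^n,\quad E_6=1-504\sum_{n\ge1}\sigma_5(n)x^n .$$
For $\gamma=\begin{pmatrix}a&b\\c&d\end{pmatrix}\in SL_2(\mathbb Z)$ with $c>0$, and $w=c\tau+d$, one has
$$\eta(\gamma\tau)=\varepsilon w^{1/2}\eta(\tau)\quad\text{(principal branch)},\qquad \varepsilon=\varepsilon(\gamma),\ \varepsilon^{24}=1, \tag{7}$$
$$E_2(\gamma\tau)=w^2E_2(\tau)+\tfrac{6c}{\pi i}\,w,\qquad E_4(\gamma\tau)=w^4E_4(\tau),\qquad E_6(\gamma\tau)=w^6E_6(\tau), \tag{8}$$
$$1728\,\eta^{24}=E_4^3-E_6^2 . \tag{9}$$
Ramanujan's identities, with $D=x\frac d{dx}$, are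
$$DE_2=\tfrac1{12}(E_2^2-E_4),\qquad DE_4=\tfrac13(E_2E_4-E_6),\qquad DE_6=\tfrac12(E_2E_6-E_4^2). \tag{10}$$

From the product, $f=e(\tau/24)/\eta$, and by logarithmic differentiation
$$\frac{x f'}{f}=\sum_{n\ge1}\frac{nx^n}{1-x^n}=\sum_{n\ge1}\sigma_1(n)x^n=\frac{1-E_2}{24}. \tag{11}$$
By (10) and (11) the field $\mathbb C(x,f,E_2,E_4,E_6)$ is closed under $d/dx$. It contains $f$, so
$$K\subset\mathbb C(x,f,E_2,E_4,E_6).$$
The five generators are holomorphic on $\mathbb D$, so the elements of $K$ are meromorphic functions on $\mathbb D$. Since $x=e(\tau/24)^{24}$ and $f=e(\tau/24)/\eta$, as functions of $\tau$ they lie in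
$$\mathcal F=\mathbb C\big(e(\tau/24),\eta,E_2,E_4,E_6\big).$$
(This also shows why $f$ is differentially algebraic: $K$ has finite transcendence degree over $\mathbb C(x)$, so $f,f',f'',\dots$ cannot be algebraically independent over $\mathbb C(x)$.)

## 8. All polynomial relations among $\eta,E_2,E_4,E_6$

We shall need to know that (9) is the only relation. The transformation laws prove it.

**Lemma 6.** The functions $E_2,E_4,E_6$ are algebraically independent over $\mathbb C$. Every $F\in\mathbb C[V,X,Y,Z]$ with $F(\eta,E_2,E_4,E_6)=0$ is divisible by $Z^2-Y^3+1728V^{24}$.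

**Proof.** **Step 1: independence of $E_2,E_4,E_6$.** Let $P(E_2,E_4,E_6)=0$. Take $\gamma=\begin{pmatrix}1&0\\c&1\end{pmatrix}$ with $c\ge1$, and evaluate at $\gamma(\tau+m)$, $m\in\mathbb Z$. The $E_i$ have period $1$, so (8) gives
$$P\Big(w^2E_2(\tau)+\tfrac{6c}{\pi i}w,\ w^4E_4(\tau),\ w^6E_6(\tau)\Big)=0,\qquad w=c(\tau+m)+1 .$$
For fixed $\tau$ and $c$ the left side is a polynomial in $w$ with infinitely many zeros, so it vanishes for all $w\in\mathbb C$. Now fix $w=\lambda\neq0$ and $\tau$, and let $c=1,2,3,\dots$ vary: the first argument takes infinitely many values, the others are fixed. So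
$$P\big(X,\lambda^4E_4(\tau),\lambda^6E_6(\tau)\big)=0\qquad\text{for all }X\in\mathbb C,\ \lambda\in\mathbb C^*,\ \tau\in\mathbb H .$$
The function $E_4^3/E_6^2=1+1728x+\cdots$ is nonconstant. By the open mapping theorem, its values $\kappa$ at the points $\tau$ with $E_4(\tau)E_6(\tau)\neq0$ form a set $M\subset\mathbb C^*$ that is open and nonempty. Let $y,z\in\mathbb C^*$ with $y^3/z^2\in M$, say $y^3/z^2=\kappa=E_4(\tau)^3/E_6(\tau)^2$. Choose $\lambda$ with $\lambda^2=\mu:=\frac{zE_4(\tau)}{yE_6(\tau)}$. Then
$$\lambda^4E_4(\tau)=\frac{z^2}{y^2}\cdot\frac{E_4(\tau)^3}{E_6(\tau)^2}=\frac{z^2}{y^2}\kappa=y,\qquad \lambda^6E_6(\tau)=\frac{z^3}{y^3}\cdot\frac{E_4(\tau)^3}{E_6(\tau)^2}=\frac{z^3}{y^3}\kappa=z .$$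
Hence, for each fixed $X$, the polynomial $P(X,\cdot,\cdot)$ vanishes on the nonempty open set $\{(y,z)\in(\mathbb C^*)^2:y^3/z^2\in M\}$. So it is zero for every $X$, and $P=0$.

**Step 2: bring in $\eta$.** By (9), $\eta$ is algebraic over $\mathbb C(E_2,E_4,E_6)$, so $\mathbb C(\eta,E_2,E_4,E_6)$ has transcendence degree $3$. Again by (9), $E_6$ is algebraic over $\mathbb C(\eta,E_2,E_4)$. So $\eta,E_2,E_4$ are algebraically independent. Let $F(\eta,E_2,E_4,E_6)=0$, and divide $F$ by $Z^2-Y^3+1728V^{24}$, which is monic in $Z$: the remainder is $F_0+F_1Z$ with $F_0,F_1\in\mathbb C[V,X,Y]$, and it still vanishes at $(\eta,E_2,E_4,E_6)$. If $F_1\neq0$, then $F_1(\eta,E_2,E_4)\ne0$ and $E_6\in\mathbb C(\eta,E_2,E_4)$. By independence, $E_6^2=E_4^3-1728\eta^{24}$ would make $Y^3-1728V^{24}$ a square in $\mathbb C(V,X,Y)$, hence a square in the UFD $\mathbb C[V,X,Y]$; but its degree in $Y$ is $3$, which is odd. So $F_1=0$, then $F_0(\eta,E_2,E_4)=0$, and $F_0=0$ by independence. $\square$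

Set
$$W=\{(V,X,Y,Z)\in\mathbb C^4:\ Z^2=Y^3-1728V^{24}\},\qquad p(\tau)=\big(\eta(\tau),E_2(\tau),E_4(\tau),E_6(\tau)\big)\in W .$$
Lemma 6 says: a polynomial on $\mathbb C^4$ that vanishes at all points $p(\tau)$, $\tau\in\mathbb H$, vanishes on $W$.

## 9. A function in $\mathcal F$ that extends across a real point forgets its modular variables

Here is the mechanism in the smallest case. Suppose $E_4$ agreed on $B\cap\mathbb H$ with a meromorphic function $\hat g$ on a disc $B$ with real center. Take $\gamma$ with $a/c\in B$. For any $\tau\in\mathbb H$ the points $\gamma(\tau+24m)$ converge to $a/c$ as $m\to\infty$, and with $w_m=c(\tau+24m)+d$ and $s_m=w_m^{-1/2}$ we have $\gamma(\tau+24m)=\frac ac-\frac{s_m^2}c$ and $E_4(\gamma(\tau+24m))=s_m^{-8}E_4(\tau)$. Therefore $\hat g(\frac ac-\frac{s^2}c)=s^{-8}E_4(\tau)$ at the points $s=s_m\to0$, hence for all small $s\neq0$ by the identity theorem. The left side does not depend on $\tau$, the right side does: contradiction. In general, the value $e(\cdot/24)$ at these points is analytic in $s$ and independent of $\tau$, while the other four functions bring in $p(\tau)$, which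 is a free parameter.

**Proposition 7.** Let $g\in\mathcal F$. Suppose there are an open disc $B$ with real center and a meromorphic function $\hat g$ on $B$ agreeing with $g$ on $B\cap\mathbb H$. Then $g=\varrho(e(\tau/24))$ for some $\varrho\in\mathbb C(T)$.

**Proof.** Write $g(\tau)=N(e(\tau/24),p(\tau))/D(e(\tau/24),p(\tau))$ with $N,D\in\mathbb C[T,V,X,Y,Z]$ and with denominator not identically zero in $\tau$.

**Step 1: write the transformation in a local parameter at a cusp.** Choose a rational number $a/c\in B$ in lowest terms with $c>0$, and complete it to $\gamma=\begin{pmatrix}a&b\\c&d\end{pmatrix}\in SL_2(\mathbb Z)$. For $s\in\mathbb C^*$ put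
$$T_s=e\Big(\frac{a-s^2}{24c}\Big),\qquad A_s(V,X,Y,Z)=\Big(\varepsilon s^{-1}V,\ s^{-4}X+\tfrac{6c}{\pi i}s^{-2},\ s^{-8}Y,\ s^{-12}Z\Big).$$
The map $A_s$ is a bijection of $\mathbb C^4$. Under it $V^{24}$, $Y^3$ and $Z^2$ are all multiplied by $s^{-24}$ (here $\varepsilon^{24}=1$ is used), so $A_s$ maps $W$ onto $W$.

For $\tau'\in\mathbb H$ put $w=c\tau'+d\in\mathbb H$ and $s=w^{-1/2}$, principal branch. Since $ad-bc=1$, $\gamma\tau'-\frac ac=\frac{bc-ad}{c(c\tau'+d)}=-\frac1{cw}$, so
$$\gamma\tau'=\frac ac-\frac{s^2}c,\qquad e(\gamma\tau'/24)=T_s,\qquad p(\gamma\tau')=A_s\,p(\tau'); \tag{12}$$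
the last equality is (7) and (8) with $w=s^{-2}$ and $w^{1/2}=s^{-1}$.

**Step 2: describe $\hat g$ near the cusp.** Let $\psi(s)=\hat g\big(\frac ac-\frac{s^2}c\big)$, a meromorphic function near $s=0$. Poles are isolated, so there is $\delta>0$ such that $\psi$ is meromorphic on $|s|<\delta$ and holomorphic on $0<|s|<\delta$, and $\frac ac-\frac{s^2}c\in B$ for $|s|<\delta$.

**Step 3: for each $\tau$, get an identity in $s$.** Fix $\tau\in\mathbb H$. For $m\in\mathbb Z_{>0}$ let $w_m=c(\tau+24m)+d$ and $s_m=w_m^{-1/2}$. The $s_m$ are distinct, nonzero, and tend to $0$. All four functions have period $24$ (for $\eta$, because $e((\tau+24)/24)=e(\tau/24)$), so $p(\tau+24m)=p(\tau)$, and (12) with $\tau'=\tau+24m$ reads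
$$\gamma(\tau+24m)=\frac ac-\frac{s_m^2}c,\qquad e\big(\gamma(\tau+24m)/24\big)=T_{s_m},\qquad p\big(\gamma(\tau+24m)\big)=A_{s_m}p(\tau).$$
For large $m$ we have $|s_m|<\delta$, and the point $\gamma(\tau+24m)$ lies in $B\cap\mathbb H$. It is not a pole of $\hat g$, because $\psi$ is holomorphic at $s_m$ and $s\mapsto\frac ac-\frac{s^2}c$ is locally biholomorphic at $s_m\neq0$. On $B\cap\mathbb H$, $N(e(\cdot/24),p)=\hat g\,D(e(\cdot/24),p)$ away from the poles of $\hat g$. Therefore
$$H_\tau(s)=N\big(T_s,A_sp(\tau)\big)-\psi(s)\,D\big(T_s,A_sp(\tau)\big)$$
vanishes at $s=s_m$ for all large $m$. Now $T_s$ is entire in $s$ and the components of $A_sp(\tau)$ are Laurent polynomials in $s$, so $H_\tau$ is holomorphic on $0<|s|<\delta$ and meromorphic at $0$. Its zeros $s_m$ accumulate at $0$. A function meromorphic at $0$ with this property is identically zero. So $H_\tau\equiv0$ on $0<|s|<\delta$, for every $\tau\in\mathbb H$.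

**Step 4: for each $s$, free the point of $W$.** Fix $s$ with $0<|s|<\delta$. The polynomial $q\mapsto N(T_s,A_sq)-\psi(s)D(T_s,A_sq)$ on $\mathbb C^4$ vanishes at all $p(\tau)$, hence on $W$ by Lemma 6. Since $A_sW=W$,
$$N(T_s,q)=\psi(s)\,D(T_s,q)\qquad\text{for all }q\in W,\ 0<|s|<\delta. \tag{13}$$

**Step 5: choose one point $q$.** Choose $\tau_0\in\mathbb H$ with $D(e(\tau_0/24),p(\tau_0))\neq0$ and put $q=p(\tau_0)\in W$. Then the polynomial $D(T,q)\in\mathbb C[T]$ is not zero, so $\varrho(T)=N(T,q)/D(T,q)$ is an element of $\mathbb C(T)$. By (13), $\psi(s)=\varrho(T_s)$ for all $0<|s|<\delta$ with $D(T_s,q)\neq0$; the excluded $s$ are isolated, because $T_s$ is a nonconstant function of $s$. Every $\tau'\ne\frac ac$ near $\frac ac$ has the form $\frac ac-\frac{s^2}c$ with small $s\neq0$, and $T_s=e(\tau'/24)$. So $\hat g(\tau')=\varrho(e(\tau'/24))$ as meromorphic functions near $\frac ac$. In particular $g=\varrho(e(\tau/24))$ on a nonempty open subset of $\mathbb H$, and by the identity theorem on all of $\mathbb H$. $\square$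

## 10. Rationality of the $D^\infty$-finite elements of $K$

**Proof of Theorem C.** If $g\in\mathbb C(x)\cap\mathbb C[[x]]$, then $g$ is D-finite by Section 2.

Conversely let $g\in K\cap\mathbb C[[x]]$ be $D^\infty$-finite.

**Step 1: extend $g$ across a point of the circle.** By Section 7, $g$ is a meromorphic function on $\mathbb D$. Its Laurent expansion at $0$ is a power series, so $g$ is holomorphic near $0$ and the series converges there. Lemma 5 applies: $g$ extends holomorphically to a disc about some $t_1$ with $|t_1|=1$. Write $t_1=e(r_1)$ with $r_1\in\mathbb R$.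

**Step 2: pass to $\tau$.** For a small disc $B$ about $r_1$, the map $x=e(\tau)$ sends $B$ into that disc about $t_1$, and $B\cap\mathbb H$ into its intersection with $\mathbb D$. So $g(e(\tau))\in\mathcal F$ satisfies the hypothesis of Proposition 7, and
$$g(e(\tau))=\varrho(e(\tau/24)),\qquad\varrho\in\mathbb C(T).$$

**Step 3: descend from $T$ to $T^{24}$.** The left side is invariant under $\tau\mapsto\tau+1$, and $e(\tau/24)$ takes infinitely many values, so $\varrho(\omega T)=\varrho(T)$ with $\omega=e(1/24)$, a primitive $24$-th root of unity. Write $\varrho=N_0/D_0$ with polynomials $N_0,D_0$, and let $Q(T)=\prod_{j=0}^{23}D_0(\omega^jT)$. Then $Q(\omega T)=Q(T)$, so only exponents divisible by $24$ occur in $Q$. And $\varrho Q=N_0(T)\prod_{j=1}^{23}D_0(\omega^jT)$ is a polynomial, also invariant under $T\mapsto\omega T$. So $\varrho(T)=\varrho_1(T^{24})$ with $\varrho_1\in\mathbb C(T)$, and $g(x)=\varrho_1(x)$ is rational. $\blacksquare$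

Since $f\in K$ is not rational (Section 4), Theorem C contains the Main Theorem again. It applies to other familiar series as well.

**Corollary 8.** None of the following is $D^\infty$-finite: the product $\prod_{n\ge1}(1-x^n)$; any derivative $f^{(k)}$; any series $P(E_2,E_4,E_6)$ with $P$ a nonconstant polynomial over $\mathbb C$.

**Proof.** All these series lie in $K\cap\mathbb C[[x]]$: the product is $1/f$; by (11), $E_2=1-24xf'/f\in K$; and by (10), $E_4=E_2^2-12DE_2\in K$ and $E_6=E_2E_4-3DE_4\in K$. By Theorem C it remains to see that none of them is rational.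

If $1/f$ were rational, $f$ would be. If $f^{(k)}$ were rational, choose a root of unity $\zeta$ that is not one of its finitely many poles; then $f^{(k)}$ is bounded on the radius to $\zeta$ near $\zeta$, and after integrating $k$ times along this radius $f(r\zeta)$ is bounded as $r\to1^-$. This contradicts Proposition 2.

Suppose $P(E_2,E_4,E_6)=\varrho(x)$ with $\varrho\in\mathbb C(x)$. Choose an integer $c\ge1$ such that $e(1/c)$ is not a pole of $\varrho$. As in the proof of Lemma 6, take $\gamma=\begin{pmatrix}1&0\\c&1\end{pmatrix}$ and evaluate at $\gamma(\tau+m)=\frac1c-\frac1{cw}$, where $w=c(\tau+m)+1$: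
$$P\Big(w^2E_2(\tau)+\tfrac{6c}{\pi i}w,\ w^4E_4(\tau),\ w^6E_6(\tau)\Big)=\varrho\Big(e\big(\tfrac1c-\tfrac1{cw}\big)\Big).$$
Fix $\tau$ and let $m\to\infty$. Then $w\to\infty$ and the right side tends to $\varrho(e(1/c))$. The left side is a polynomial in $w$ that stays bounded along a sequence tending to infinity, so it is constant in $w$, equal to its value $P(0,0,0)$ at $w=0$. Setting $w=1$ gives $P\big(E_2(\tau)+\frac{6c}{\pi i},E_4(\tau),E_6(\tau)\big)=P(0,0,0)$ for every $\tau\in\mathbb H$. By the algebraic independence in Lemma 6, the polynomial $P\big(X+\frac{6c}{\pi i},Y,Z\big)$ is constant, hence $P$ is constant. $\square$
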